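# Good columns, ultrafilters, and the failure of Ehrenfeucht's Lemma for uncountable models

## 1. Good columns of binary strings

Fix an infinite set $C\subseteq\omega$. Sets are identified with their characteristic functions, so $C(j)\in\{0,1\}$. For a finite binary string $s\in 2^{<\omega}$ let
$$\ell(s)=\max\{n\le|s| : s{\restriction}n=C{\restriction}n\},$$
the length of agreement of $s$ with $C$. Thus $\ell(s)\ge n$ iff $|s|\ge n$ and $s{\restriction}n=C{\restriction}n$. To decide whether $\ell(s)<n$ one only needs $C{\restriction}n$.

**Definition 1.1.** Let $F$ be a finite set of countable ordinals. A *column over $F$* is a map $c:F\to 2^{<\omega}$. It is *good* if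
$$\forall n\quad \#\{\beta\in F:\ell(c(\beta))<n\}\le n. \tag{1}$$

Equivalently, if the numbers $\ell(c(\beta))$ are listed in increasing order as $\ell_0\le\ell_1\le\cdots$, then $\ell_i\ge i$. One string may disagree with $C$ at once, a second must agree for at least one bit, a third for at least two, and so on.

*Examples.* The empty column is good, and so is every column over a one-element set. Let $C=1010\dots$. The column with entries $0,\ 11,\ 101$ has agreement lengths $0,1,3$ and is good. The column with entries $0,\ 01$ has agreement lengths $0,0$ and is not good, since for $n=1$ two entries are counted.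

Three facts about goodness will be used all the time.

* **(O1)** The restriction of a good column to a subset of $F$ is good, since fewer entries are counted.
* **(O2)** Let $c$ be good over $F$, let $E\supseteq F$ be finite, and let $c'$ be a column over $E$ that extends $c$ and has $\ell(c'(\beta))\ge|E|$ for all $\beta\in E\setminus F$. Then $c'$ is good. For $n\le|E|$ only elements of $F$ are counted in (1). For $n>|E|$ at most $|E|<n$ elements are counted.
* **(O3)** For $n\ge|F|$ condition (1) is automatic. So goodness over $F$ depends only on the finite string $C{\restriction}|F|$, and for a fixed $F$ it is decidable, even if $C$ is very complicated.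

Now let columns vary. Given $g_\beta:\omega\to2^{<\omega}$ for $\beta$ in some set $I$ of countable ordinals, and a finite $F\subseteq I$, write $g_F(k)=(g_\beta(k))_{\beta\in F}$, a column over $F$.

**Definition 1.2.** The family $(g_\beta)_{\beta\in I}$ is *eventually good* if for every finite $F\subseteq I$ there is $m$ such that $g_F(k)$ is good for all $k\ge m$. The least such $m$ is called $m_F$.

A *Turing ideal* is a nonempty family of subsets of $\omega$ closed under $\oplus$ and $\le_T$; it is in particular a Boolean algebra of sets. Relations on $\omega$ and functions $\omega\to2^{<\omega}$ count as members if their codes (the graph, in the case of a function) are. Let $Y$ be a Turing ideal. An ultrafilter on $Y$ is a set $U\subseteq Y$ that is upward closed in $Y$, closed under $\cap$, and contains exactly one of $B,\omega\setminus B$ for each $B\in Y$. For $g:\omega\to 2^{<\omega}$ in $Y$ put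
$$\lim\nolimits_U g=\bigl\{j:\{k: j<|g(k)|,\ g(k)(j)=1\}\in U\bigr\}.$$
So $\lim_Ug$ is the $U$-limit of the strings $g(k)$, each padded with zeros.

**Proposition 1.3 (the trap).** Let $Y$ be a Turing ideal containing every function of an eventually good family $(g_\beta)_{\beta\in I}$, and let $U$ be an ultrafilter on $Y$ all of whose members are infinite. Then for each $n$ there are at most $n$ indices $\beta$ with $(\lim_Ug_\beta){\restriction}n\ne C{\restriction}n$. Hence $\lim_U g_\beta=C$ for all but countably many $\beta\in I$.

*Proof.* Write $r_\beta=\lim_Ug_\beta$ and suppose $F$ is a set of $n+1$ indices with $r_\beta{\restriction}n\neq C{\restriction}n$ for $\beta\in F$. For $\beta\in F$ choose $j<n$ with $r_\beta(j)\ne C(j)$. For $U$-many $k$, the string $g_\beta(k)$ padded with zeros has value $r_\beta(j)\neq C(j)$ at $j$. For such $k$ we have $\ell(g_\beta(k))\le j$; otherwise $|g_\beta(k)|>j$ and $g_\beta(k)(j)=C(j)$. So the set $D_\beta=\{k:\ell(g_\beta(k))<n\}$ contains a member of $U$. It is computable from $g_\beta$ (using the finite string $C{\restriction}n$), hence lies in $Y$, hence in $U$. Therefore $\bigcap_{\beta\in F}D_\beta\in U$ is infinite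 and contains some $k\ge m_F$. The column $g_F(k)$ is good, yet all $n+1$ of its entries have $\ell<n$. This contradicts (1).

For the last sentence: the exceptional $\beta$ form the union over $n$ of sets of size at most $n$. $\square$

*Two families to keep in mind.* (a) For $\beta<\omega$ let $g_\beta(k)=C{\restriction}\beta$ for all $k$. Then $\ell(g_\beta(k))=\beta$ and $\#\{\beta\in F:\beta<n\}\le n$, so the family is eventually good, with $m_F=0$. Its limits are $C{\restriction}\beta$ padded with zeros, and none of them is $C$ because $C$ is infinite. So countable families do not trap anything, and the countably many exceptions in Proposition 1.3 do occur. (b) For $\beta<\omega_1$ let $g_\beta(k)=C{\restriction}k$. This is eventually good: for $k\ge|F|$, no entry has $\ell<n$ if $n\le k$, and at most $|F|\le k<n$ entries do if $n>k$. But every $g_\beta$ computes $C$.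

The construction behind this talk is an *uncountable* eventually good family from whose members, and from much more, $C$ cannot be computed. Here is its purpose. Let $M$ be a model of Peano Arithmetic with all the $g_\beta$ in its standard system. Some elementary extensions $N$ of $M$ induce an ultrafilter $U$ on $\mathrm{SSy}(M)$ whose limits $\lim_Ug_\beta$ lie in $\mathrm{SSy}(N)$. By the trap, every such $N$ codes $C$. If a Scott set $\mathscr X$ omits $C$, no such $N$ can have its standard system inside $\mathscr X$.

## 2. Standard systems, Scott sets and Ehrenfeucht's Lemma

PA is Peano Arithmetic in the language $\mathcal L_A=\langle+,\cdot,<,0,1\rangle$. Throughout, $\omega=\mathbb N$ is identified with the standard cut of any model.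

**Definition 2.1.** Let $M\models\mathrm{PA}$ be nonstandard, and let $\mathrm{Def}(M)$ be the collection of subsets of $M$ definable in $M$ with parameters. The *standard system* of $M$ is
$$\mathrm{SSy}(M)=\{A\subseteq\mathbb N: A=\bar A\cap\mathbb N\text{ for some }\bar A\in\mathrm{Def}(M)\}.$$

Equivalently, $\mathrm{SSy}(M)$ consists of the sets *coded* in $M$: those of the form $\{n\in\omega: M\models\text{the }n\text{-th binary digit of }a\text{ is }1\}$ for some $a\in M$. Indeed, PA proves by induction on $c$ that each definable class has a code for its part below $c$; take $c$ nonstandard. We write $x\in b$ for "the $x$-th binary digit of $b$ is $1$".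

*Example.* The number $2^k$ codes $\{k\}$ for $k\in\omega$. If $c$ is nonstandard, $2^c-1$ codes $\omega$, while $2^c$ and $0$ both code $\emptyset$. A set has many codes. If two codes $b\neq b'$ of the same set are given, the least place where they differ exists in $M$ and is nonstandard.

**Definition 2.2.** A *Scott set* is a nonempty family $\mathscr X\subseteq\mathcal P(\mathbb N)$ that is a Boolean algebra of sets, is closed under relative computability (if $B\in\mathscr X$ and $D\le_TB$ then $D\in\mathscr X$), and is such that every infinite binary tree in $\mathscr X$ has an infinite branch in $\mathscr X$.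

Every Scott set is a Turing ideal, since $B\oplus D=(B\oplus\emptyset)\cup(\emptyset\oplus D)$. Conversely a Turing ideal that satisfies the tree condition is a Scott set. We write $B^{(n)}$ for the $n$-th Turing jump and $\mathrm{Arith}(B)$ for the family of sets arithmetical in $B$. A family is *arithmetically closed* if it is a Turing ideal closed under the jump. An arithmetically closed family is a Scott set, because the leftmost branch of an infinite binary tree is arithmetical in the tree.

*Examples.* $\mathrm{Arith}(\emptyset)$ is arithmetically closed, hence a Scott set. The computable sets are a Turing ideal but not a Scott set. Let $T$ be the computable set of strings $s$ such that $\Phi_{e,|s|}(e){\downarrow}=s(e)$ for no $e<|s|$. It is closed under initial segments because convergence persists, and it is infinite because we may choose each $s(e)$ different from $\Phi_e(e)$. A computable branch $b=\Phi_e$ would satisfy $b(e)=\Phi_e(e)$, which $T$ forbids.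

It is a standard fact that $\mathrm{SSy}(M)$ is a Scott set for every nonstandard $M\models\mathrm{PA}$.

**Ehrenfeucht's Lemma (EL).** Suppose $M$ is a countable nonstandard model of PA and $\mathscr X$ is a Scott set with $\mathrm{SSy}(M)\subseteq\mathscr X$. For every $A\in\mathscr X$ there is $N\succ M$ with $A\in\mathrm{SSy}(N)\subseteq\mathscr X$.

The talk "A Set Theoretic Approach To Scott's Problem" (https://victoriagitman.github.io/files/singaporeTalk.pdf) asks whether this holds for uncountable $M$. The task is to prove the statement in ZFC, refute it in ZFC, or show that it is independent.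

Two easy cases show where the content lies. If $A\in\mathrm{SSy}(M)$, take $N=M$. If $\mathscr X=\mathcal P(\mathbb N)$, the type $\{\text{the }n\text{-th digit of }x\text{ is }A(n):n\in\omega\}$ is finitely satisfied in $M$, so some $N\succ M$ realizes it and codes $A$, and $\mathrm{SSy}(N)\subseteq\mathscr X$ says nothing. The difficulty is to code $A$ and at the same time to code nothing outside $\mathscr X$.

**Theorem A (ZFC).** Let $K$ be a countable nonstandard model of PA and $\kappa$ an uncountable cardinal. There are $M\succ K$ with $|M|=\kappa$ and $\mathrm{SSy}(M)$ arithmetically closed of size $\aleph_1$, a Scott set $\mathscr X\supseteq\mathrm{SSy}(M)$ with $|\mathscr X|=\aleph_1$, and $A\in\mathscr X$, such that no $N\succ M$ has $A\in\mathrm{SSy}(N)\subseteq\mathscr X$.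

**Theorem B (ZFC).** Let $M\models\mathrm{PA}$ be nonstandard of any cardinality with $\mathrm{SSy}(M)$ countable, let $\mathscr X\supseteq\mathrm{SSy}(M)$ be a Scott set, and suppose at least one of $\mathrm{SSy}(M),\mathscr X$ is arithmetically closed. Then for every $A\in\mathscr X$ there is $N\succ M$ with $A\in\mathrm{SSy}(N)\subseteq\mathscr X$.

Theorem A refutes the uncountable form of EL in ZFC, at every uncountable cardinal and above every countable nonstandard model, hence for every completion of PA. Theorem B shows that, for models with arithmetically closed standard system, a counterexample needs $|\mathrm{SSy}(M)|\ge\aleph_1$.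

## 3. Ultrapowers over a countable standard system

The direct attack on the question is to form an ultrapower of $M$, with index set $\omega$, using only functions definable in $M$ and an ultrafilter on $\mathrm{SSy}(M)$. When $\mathrm{SSy}(M)$ is countable this works, and it gives Theorem B. We need the construction later for a second reason: it puts a new nonstandard element below all old ones. "$e$ lies below $M\setminus\omega$" means $e<d$ for all $d\in M\setminus\omega$.

**Lemma 3.1.** Let $M\models\mathrm{PA}$ be nonstandard, $S=\mathrm{SSy}(M)$ countable, $\mathscr Z\supseteq S$ a Scott set, $D\in\mathscr Z$, and suppose $S$ or $\mathscr Z$ is arithmetically closed. Then there is $N\succ M$ with $|N|=|M|$ and $D\in\mathrm{SSy}(N)\subseteq\mathscr Z$ such that $N$ has a nonstandard element below $M\setminus\omega$. Moreover $S\subseteq\mathrm{SSy}(N)$.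

*Proof.* **Step 1: choosing limits.** This step chooses, one relation at a time, what the ultrafilter will do, and keeps every choice inside $\mathscr Z$. View elements of $S$ as binary relations on $\omega$ and enumerate them as $R_0,R_1,\dots$, where
$$R_0=\{(k,j): j<|\sigma_k|,\ \sigma_k(j)=1\}$$
for a computable enumeration $(\sigma_k)$ of $2^{<\omega}$. For strings $s_0,\dots,s_i$ of common length $n$ let
$$K(s_0,\dots,s_i)=\{k:\forall l\le i\ \forall j<n\ ((k,j)\in R_l\leftrightarrow s_l(j)=1)\}\in S.$$
Let $B_i$ be the set of tuples $(s_0,\dots,s_i)$ for which $K(s_0,\dots,s_i)$ is infinite. Then $B_i$ is arithmetical in $R_0\oplus\dots\oplus R_i\in S\subseteq\mathscr Z$, so $B_i\in\mathscr Z$ whichever of the two families is arithmetically closed.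

Put $r_0=D$. Then $(D{\restriction}n)\in B_0$ for all $n$, since infinitely many $\sigma_k$ extend $D{\restriction}n$. Now let $i\ge1$ and suppose $r_0,\dots,r_{i-1}\in\mathscr Z$ satisfy $(r_0{\restriction}n,\dots,r_{i-1}{\restriction}n)\in B_{i-1}$ for all $n$. The set
$$\{s:(r_0{\restriction}|s|,\dots,r_{i-1}{\restriction}|s|,s)\in B_i\}$$
is closed under initial segments, because shortening the strings enlarges $K$. It is computable from $B_i\oplus r_0\oplus\dots\oplus r_{i-1}$, so it is a tree in $\mathscr Z$. It has an element of each length $n$: the infinite set $K(r_0{\restriction}n,\dots,r_{i-1}{\restriction}n)$ is split by $R_i$ into $2^n$ pieces, and one of them is infinite. Let $r_i\in\mathscr Z$ be a branch.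

**Step 2: the ultrafilter.** This step turns the $r_i$ into an ultrafilter $U$ on $S$ with $\lim_UR_i=r_i$. Write $K_{i,n}=K(r_0{\restriction}n,\dots,r_i{\restriction}n)$. These sets are infinite and decrease as $i$ and $n$ increase. Let $U$ be the set of $B\in S$ that contain some $K_{i,n}$. It is a filter of infinite sets. Given $B\in S$, take $i$ with $R_i=\{(k,0):k\in B\}$; then $K_{i,1}$ is contained in $B$ or disjoint from $B$. So $U$ is an ultrafilter on $S$. For all $i$ and $j$, every $k\in K_{i,j+1}$ satisfies $(k,j)\in R_i\leftrightarrow r_i(j)=1$, so
$$\lim\nolimits_UR_i:=\{j:\{k:(k,j)\in R_i\}\in U\}=r_i.$$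

**Step 3: the ultrapower.** This step defines $N$. Let $N$ consist of the classes $[f]$ of functions $f:\omega\to M$ that are restrictions to $\omega$ of parametrically $M$-definable functions, where $f\sim f'$ iff $\{k:f(k)=f'(k)\}\in U$. Sets of the form $\{k\in\omega:M\models\varphi(\bar f(k))\}$ are traces on $\omega$ of definable sets, so they are in $S$, and $U$ decides them. Łoś's theorem, that $N\models\varphi([\bar f])$ iff $\{k:M\models\varphi(\bar f(k))\}\in U$, follows by induction on $\varphi$. The Boolean steps use that $U$ is an ultrafilter on $S$. For the existential step, if $\{k:M\models\exists y\,\varphi(y,\bar f(k))\}\in U$, the function sending $k$ to the least witness (or to $0$ if there is none) is $M$-definable, so it represents a witness in $N$. Hence $N\succ M$ via constant functions, and $|N|=|M|$ because there are only $|M|$ definable functions.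

**Step 4: the standard system of $N$.** We compute that $\mathrm{SSy}(N)=\{r_i:i\in\omega\}$. The set coded by $[f]$ is $\lim_UR$ for $R=\{(k,n):\text{the }n\text{-th digit of }f(k)\text{ is }1\}\in S$, so it is some $r_i\in\mathscr Z$. Conversely, let $b\in M$ code $R_i$ (via pairing), let $c\in M\setminus\omega$, and let $f(k)$ be the code of $\{n<c:\langle k,n\rangle\in b\}$. Then $[f]$ codes $\lim_UR_i=r_i$. So $D=r_0\in\mathrm{SSy}(N)\subseteq\mathscr Z$. Codes in $M$ remain codes in $N$, so $S\subseteq\mathrm{SSy}(N)$.

**Step 5: the small element.** Let $e=[\mathrm{id}]$. For each $n\in\omega$, the set $\{k:k\le n\}$ is finite, so it is not in $U$ and $e>n$. For $d\in M\setminus\omega$ we have $k<d$ for all $k\in\omega$, so $e<d$. $\square$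

Theorem B is part of Lemma 3.1: take $\mathscr Z=\mathscr X$ and $D=A$.

*Where this stops.* Suppose $\mathrm{SSy}(M)$ has size $\aleph_1$, enumerated as $(R_i)_{i<\omega_1}$. The steps $i<\omega$ go through. At step $\omega$ we need $r_\omega\in\mathscr Z$ such that, for every $n'$, the piece
$$P_s=\{k:\forall j<n'\ ((k,j)\in R_\omega\leftrightarrow s(j)=1)\},\qquad s=r_\omega{\restriction}n',$$
meets every $K_{i,n}$ in an infinite set. The strings $s$ with this property do form an infinite tree. If for some length each of the finitely many $s$ had a $K_{i_s,n_s}$ with $K_{i_s,n_s}\cap P_s$ finite, then $K_{i,n}$ would be finite for $i,n$ above all of these. But the definition of the tree mentions all the $r_i$ at once. Each $r_i$ was merely some branch chosen in $\mathscr Z$, and nothing puts the sequence $(r_i)_{i<\omega}$ into $\mathscr Z$. So we have no reason to find the tree, or a branch of it, in $\mathscr Z$. Proposition 1.3 shows that in some situations this cannot be repaired: there, no ultrafilter of infinite sets on $\mathrm{SSy}(M)$ has all its limits in $\mathscr X$.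

## 4. Elementary extensions with and without new elements just above the standard cut

To refute the statement we must handle all elementary extensions $N$, not just ultrapowers. Here is the dichotomy. Either $N$ has a nonstandard element below $M\setminus\omega$, and then $N$ induces an ultrafilter and the trap applies; or it has none, and then $N$ can compute the jump of anything it codes, provided countable sets of nonstandard elements of $M$ have nonstandard lower bounds in $M$:

$$(\ast)\qquad\text{every countable subset of }M\setminus\omega\text{ has a lower bound in }M\setminus\omega.$$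

**Proposition 4.1.** Let $M\models\mathrm{PA}$ be nonstandard and satisfy $(\ast)$. Let $\mathscr X\supseteq\mathrm{SSy}(M)$ be a Scott set, let $C\subseteq\omega$ be an infinite set with $C\notin\mathscr X$, and let $A\in\mathscr X$ with $C\le_TA'$. Suppose $\mathrm{SSy}(M)$ contains all members of some family $(g_\beta)_{\beta<\omega_1}$ that is eventually good for $C$. Then no $N\succ M$ satisfies $A\in\mathrm{SSy}(N)\subseteq\mathscr X$.

*Proof.* Suppose $N$ is such a model, and write $Y=\mathrm{SSy}(M)$, a Turing ideal.

**Case (i): some nonstandard $e\in N$ lies below $M\setminus\omega$.** The aim is to read off an ultrafilter from $e$. For $B\in Y$ choose a code $b\in M$ and put $B\in U$ iff $N\models e\in b$. This does not depend on $b$. If $b\ne b'$ in $M$ code the same set, their least difference is a nonstandard element of $M$, hence larger than $e$; so by elementarity $b,b'$ have the same digit at $e$.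

Fix $c\in M\setminus\omega$, so $e<c$. If $b,b'\in M$ code $B,B'$, then the elements of $M$ that code $\{k<c:k\notin b\}$ and $\{k<c:k\in b\wedge k\in b'\}$ code $\omega\setminus B$ and $B\cap B'$. Evaluating their digits at $e$ in $N$, we see that $\omega\setminus B\in U$ iff $B\notin U$, and $B\cap B'\in U$ iff $B\in U$ and $B'\in U$. The latter includes upward closure: if $B\subseteq B'$ and $B\in U$, then $B\cap B'=B\in U$, so $B'\in U$. So $U$ is an ultrafilter on $Y$. The singleton $\{k\}$ is coded by $2^k$, whose digit at $e$ is $0$, so $U$ contains no singleton. The empty set, coded by $0$, is not in $U$ either. A nonempty finite member of $U$ would have a singleton subset in $U$, so all members of $U$ are infinite.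

Next we show that the limits $\lim_Ug_\beta$ are coded in $N$. Let $G_\beta=\{(k,j):j<|g_\beta(k)|,\ g_\beta(k)(j)=1\}\in Y$ be coded by $b_\beta\in M$, and put
$$r_\beta=\{j\in\omega:N\models\langle e,j\rangle\in b_\beta\}.$$
This is the trace on $\omega$ of a set definable in $N$, so $r_\beta\in\mathrm{SSy}(N)\subseteq\mathscr X$. For $j\in\omega$, the element of $M$ that codes $\{k<c:\langle k,j\rangle\in b_\beta\}$ codes the set $\{k\in\omega:(k,j)\in G_\beta\}$. Since $e<c$, its digit at $e$ is $1$ iff $N\models\langle e,j\rangle\in b_\beta$. So $j\in r_\beta$ iff $\{k:(k,j)\in G_\beta\}\in U$, that is, $r_\beta=\lim_Ug_\beta$.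

By Proposition 1.3, $r_\beta=C$ for all but countably many $\beta<\omega_1$. Hence $C\in\mathscr X$, a contradiction.

**Case (ii): every nonstandard $e\in N$ satisfies $e\ge d$ for some $d\in M\setminus\omega$.** The aim is to show $A'\in\mathrm{SSy}(N)$. Let $a\in N$ code $A$. For $n\in\omega$ let $h(n)$ be, in the sense of $N$, the halting time of the $n$-th oracle machine on input $n$ with oracle the set of binary digits of $a$, and $h(n)=\infty$ if there is none. A computation of standard length queries only standard positions, where the digits of $a$ agree with $A$. So $h(n)\in\omega$ iff $n\in A'$. For each $n\in\omega\setminus A'$, $h(n)$ is nonstandard or $\infty$, so we can choose $d_n\in M\setminus\omega$ with $d_n\le h(n)$. By $(\ast)$ there is $d\in M\setminus\omega$ with $d\le d_n$ for all these $n$. Then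
$$A'=\{n\in\omega:N\models h(n)<d\}\in\mathrm{SSy}(N)\subseteq\mathscr X,$$
where "$h(n)<d$" says that the machine halts in fewer than $d$ steps. As $C\le_TA'$, we get $C\in\mathscr X$, a contradiction.

The two cases are exhaustive. $\square$

It remains to build $M,\mathscr X,A,C,(g_\beta)$. For $(\ast)$ we shall use Lemma 3.1 at each of $\omega_1$ stages, with both families in that lemma equal to the current standard system; so we want each of these to be arithmetically closed. This makes $Y=\mathrm{SSy}(M)$ closed under the jump. On the other hand $\mathscr X$ is not closed under the jump, since $A\in\mathscr X$ and $A'\notin\mathscr X$. So the requirement is: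

$$\text{an arithmetically closed }Y\ni g_\beta\ (\beta<\omega_1),\text{ inside a Scott set }\mathscr X\ni A,\text{ with }C\notin\mathscr X,\ C\le_TA'.$$

*A single $g$ cannot serve as a trap by plain convergence.* The simplest way to force $\lim_Ug=C$ for all $U$ is to take $g\in Y$ with $\ell(g(k))\to\infty$. Then $C(j)$ is the limit, as $k\to\infty$, of the $j$-th bit of $g(k)$ padded with zeros. By the limit lemma $C\le_Tg'$, so $C\in Y\subseteq\mathscr X$. Good columns avoid this. Each single $g_\beta$ is unconstrained, since one-element columns are always good; only the joint behavior of many $g_\beta$ points to $C$. What we must do is to choose the $g_\beta$ so generic that even the sets arithmetical in them can be placed in an $\mathscr X$ that omits $C$.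

## 5. Omitting $C$: two lemmas on Turing ideals

If $\gamma$ is a finite partial object (a string, a finite partial function, a finite sequence), then $\Phi_e^{x\oplus\gamma}(m){\downarrow}$ means that the computation halts with all queries to the second component answered by $\gamma$; similarly for $\Phi_e^{\gamma\oplus x}$.

**Lemma 5.1.** If $\mathcal I$ is a countable Turing ideal and $C\notin\mathcal I$, there is a countable Scott set $\mathscr S\supseteq\mathcal I$ with $C\notin\mathscr S$.

*Proof.* **Step 1: one tree.** We show that an infinite binary tree $T\in\mathcal I$ has a branch $b$ with $C\not\le_Tx\oplus b$ for all $x\in\mathcal I$. List all pairs $(x,e)$ with $x\in\mathcal I$, $e\in\omega$. We build infinite trees $T=T_0\supseteq T_1\supseteq\cdots$ in $\mathcal I$. Given $T_s$ and the $s$-th pair $(x,e)$, for each $m$ let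
$$T_s^m=\{\sigma\in T_s:\text{not }(\Phi_{e,|\sigma|}^{x\oplus\sigma}(m){\downarrow}=C(m))\}.$$
Convergence persists, with the same value, to longer strings, so $T_s^m$ is closed under initial segments. It lies in $\mathcal I$, since it is computable from $T_s\oplus x$ and the one bit $C(m)$.

Suppose some $T_s^m$ is infinite. Let $T_{s+1}=T_s^m$. No path $b$ of $T_{s+1}$ has $\Phi_e^{x\oplus b}=C$, for otherwise a long enough $\sigma\subset b$ would satisfy $\Phi_{e,|\sigma|}^{x\oplus\sigma}(m){\downarrow}=C(m)$ and not be in $T_s^m$.

Suppose instead that all $T_s^m$ are finite. We show that then $C\in\mathcal I$, so this does not happen. To compute $C(m)$ from $T_s\oplus x$, search for $n$ and $v$ such that all $\sigma\in T_s$ of length $n$ satisfy $\Phi_{e,n}^{x\oplus\sigma}(m){\downarrow}=v$. Any $n$ above the height of $T_s^m$ works with $v=C(m)$, so the search halts. Whatever $n,v$ are found, $T_s$ has, by König's lemma, an element $\sigma$ of length $n$ with extensions in $T_s$ at all levels. At levels above the height of $T_s^m$ the value computed is $C(m)$, and it persists from $\sigma$, so $v=C(m)$. Hence $C\le_TT_s\oplus x$, so $C\in\mathcal I$, a contradiction.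

By compactness choose $b\in\bigcap_s[T_s]$. It is as desired.

**Step 2: iteration.** We close off under branches. Given $b$ as in Step 1, the family $\{B:\exists x\in\mathcal I\ B\le_Tx\oplus b\}$ is a countable Turing ideal that contains $\mathcal I$ and $b$ and omits $C$. Iterate to get $\mathcal I=\mathcal I_0\subseteq\mathcal I_1\subseteq\cdots$. Each $\mathcal I_k$ has countably many trees, so by bookkeeping every infinite binary tree in any $\mathcal I_k$ is treated at some later step. Then $\mathscr S=\bigcup_k\mathcal I_k$ is a countable Turing ideal, it omits $C$, and every infinite binary tree in it has a branch in it. $\square$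

**Lemma 5.2.** If $C\notin\mathrm{Arith}(z)$, there is $A$ with $C\le_TA'$ and $C\not\le_TA\oplus z^{(n)}$ for all $n$.

*Proof.* **Step 1: conditions that make $C$ a limit.** We build $A\subseteq\omega\times\omega$ with $\lim_sA(m,s)=C(m)$. A state is $(\gamma,i)$, where $\gamma$ is a finite partial function $\omega\times\omega\to2$ and $i\in\omega$. Put $(\gamma',i')\le(\gamma,i)$ iff $\gamma'\supseteq\gamma$, $i'\ge i$, and every $(m,s)\in\mathrm{dom}\,\gamma'\setminus\mathrm{dom}\,\gamma$ with $m<i$ has $\gamma'(m,s)=C(m)$. This is transitive: if $(\gamma'',i'')\le(\gamma',i')\le(\gamma,i)$, a new pair $(m,s)$ with $m<i$ enters in $\gamma'$, or enters in $\gamma''$ with $m<i\le i'$, and in both cases gets the value $C(m)$. We can always enlarge the domain (use $C(m)$ at $(m,s)$ if $m<i$, anything otherwise) and raise $i$. We do so along a decreasing sequence of states such that $A=\bigcup\gamma$ is total and $i\to\infty$. Once $i>m$, all but finitely many $s$ have $A(m,s)=C(m)$. So $C\le_TA'$ by the limit lemma.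

**Step 2: not computing $C$.** We interleave the requirements $\Phi_e^{A\oplus z^{(n)}}\neq C$. Let $(\gamma,i)$ be given. The set $Q=\{\gamma':(\gamma',i)\le(\gamma,i)\}$ is computable, since it uses only $C{\restriction}i$. If some $\gamma'\in Q$ and $m$ have $\Phi_e^{\gamma'\oplus z^{(n)}}(m){\downarrow}\ne C(m)$, go to $(\gamma',i)$; the wrong value is then permanent. Otherwise all values that converge for elements of $Q$ are correct. If for every $m$ some $\gamma'\in Q$ gave convergence, then searching through $Q$ would give $C\le_Tz^{(n)}$, a contradiction. So for some $m$ no $\gamma'\in Q$ gives convergence. All later $\gamma^*$ lie in $Q$, so $\Phi_e^{A\oplus z^{(n)}}(m){\uparrow}$, and nothing needs to be done. $\square$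

**Fixed data.** From now on $K$ is as in Theorem A. Let $z\subseteq\omega$ be such that $\mathrm{SSy}(K)\subseteq\mathrm{Arith}(z)$, for instance the join of an enumeration of the countable family $\mathrm{SSy}(K)$. Let
$$C=z^{(\omega)}=\{\langle n,m\rangle:m\in z^{(n)}\}.$$
If $C\le_Tz^{(n)}$ held, then $z^{(n+1)}\le_TC\le_Tz^{(n)}$, which is false; so $C\notin\mathrm{Arith}(z)$, and in particular $C$ is infinite. Let $A$ be given by Lemma 5.2. All notions of Section 1 refer to this $C$.

## 6. Forcing with good columns

For a finite set $F$ of countable ordinals let $P_F$ be the set of finite sequences of columns over $F$. Listing $F$ in increasing order, we code $P_F$ by natural numbers. Put $q\le p$ iff $q$ end-extends $p$ and all new columns $q(k)$, $|p|\le k<|q|$, are good. By (O3), $P_F$ and $\le$ are computable. Clearly $\le$ is transitive.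

**Definition 6.1.** Given $g_\beta:\omega\to2^{<\omega}$ for $\beta\in F$, call $g_F$ *$z$-generic* if

1. there is $m$ such that $g_F(k)$ is good for all $k\ge m$ (the least such $m$ is $m_F$), and
2. for each $W\subseteq P_F$ arithmetical in $z$ there is $m\ge m_F$ such that $g_F{\restriction}m\in W$ or no $q\le g_F{\restriction}m$ is in $W$.

For $m'\ge m\ge m_F$ we have $g_F{\restriction}m'\le g_F{\restriction}m$. So if the second alternative in (2) holds at $m$, it holds at every larger $m'$.

*Example.* $g_\emptyset$ is $z$-generic with $m_\emptyset=0$. A member of $P_\emptyset$ is just a length. If $W$ contains the sequence of length $m$, then $g_\emptyset{\restriction}m\in W$, and otherwise $W$ is empty.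

The next lemma resolves the tension found in Section 4: the jumps of $z\oplus g_F$ cost no more than $g_F$ together with jumps of $z$.

**Lemma 6.2.** If $g_F$ is $z$-generic, every $B\in\mathrm{Arith}(z\oplus g_F)$ satisfies $B\le_Tz^{(n)}\oplus g_F$ for some $n$.

*Proof.* **Step 1: a forcing relation.** We define when a $p\in P_F$ guarantees an arithmetical statement. Every $\Sigma_1$ statement about $z\oplus g$ (with number parameters) has the form $\sigma=\exists x\,\theta(g{\restriction}x,x)$ with $\theta$ computable in $z$: let $\theta$ say that a given oracle computation halts within $x$ steps and asks about $g$ only at arguments below $x$. Let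
$$p\Vdash\sigma\iff\exists x\le|p|\ \theta(p{\restriction}x,x).$$
In general $p\Vdash\neg\sigma$ means that no $q\le p$ has $q\Vdash\sigma$. A $\Sigma_{n+1}$ statement has the form $\exists x\,\neg\sigma_x$ with $(\sigma_x)_x$ uniformly $\Sigma_n$; let
$$p\Vdash\exists x\,\neg\sigma_x\iff p\Vdash\neg\sigma_x\text{ for some }x.$$
By transitivity of $\le$, whatever $p$ forces is forced by every $q\le p$.

**Step 2: complexity.** For $\Sigma_n$ statements $\sigma$, uniformly, "$p\Vdash\sigma$" is $\Sigma_n(z)$ and "$p\Vdash\neg\sigma$" is $\Pi_n(z)$. For $n=1$, "$p\Vdash\sigma$" is even decidable from $z$, and "$p\Vdash\neg\sigma$" puts a universal quantifier over $q$ in front. If the claim holds for $n$, then "$p\Vdash\exists x\neg\sigma_x$" is an existential quantifier in front of $\Pi_n(z)$, hence $\Sigma_{n+1}(z)$; and "$p\Vdash\neg\exists x\neg\sigma_x$" is a universal quantifier over $q$ in front of the negation of a $\Sigma_{n+1}(z)$ condition, hence $\Pi_{n+1}(z)$.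

**Step 3: every statement is decided.** Apply condition (2) to $W=\{p:p\Vdash\sigma\}$, which is arithmetical in $z$. For each $\sigma$ some $g_F{\restriction}m$ with $m\ge m_F$ forces $\sigma$ or $\neg\sigma$, and then so do all longer segments.

**Step 4: what is forced is true.** By induction on $n$ we show for $\Sigma_n$ statements $\sigma$: if $g_F{\restriction}m$ with $m\ge m_F$ forces $\sigma$ (resp. $\neg\sigma$), then $\sigma$ (resp. $\neg\sigma$) is true of $g_F$.

Let $g_F{\restriction}m\Vdash\sigma$. For $n=1$ truth is immediate. For $\sigma=\exists x\neg\sigma_x$, the segment forces some $\neg\sigma_x$, which is true by the induction hypothesis.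

Let $g_F{\restriction}m\Vdash\neg\sigma$ and suppose that $\sigma$ is true. If $n=1$, a witness $x$ gives $g_F{\restriction}m'\Vdash\sigma$ for $m'=\max(m,x)$, and $g_F{\restriction}m'\le g_F{\restriction}m$, a contradiction. If $\sigma=\exists x\neg\sigma_x$, let $\neg\sigma_x$ be true. By Step 3 some segment $g_F{\restriction}m'$ with $m'\ge m$ decides $\sigma_x$. By the induction hypothesis it cannot force $\sigma_x$, so it forces $\neg\sigma_x$, hence $\sigma$. Since $g_F{\restriction}m'\le g_F{\restriction}m$, this is a contradiction.

**Step 5: computing $B$.** Let $B\in\mathrm{Arith}(z\oplus g_F)$, so $B=\{k:\sigma_k\text{ is true of }g_F\}$ with $\sigma_k$ uniformly $\Sigma_n$ for some $n\ge1$. To decide $\sigma_k$ from $z^{(n)}\oplus g_F$, search for $m\ge m_F$ such that $g_F{\restriction}m$ forces $\sigma_k$ or $\neg\sigma_k$. By Step 2 the oracle $z^{(n)}$ answers both questions, by Step 3 the search halts, and by Step 4 the answer is correct. $\square$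

## 7. The functions $g_\alpha$ and the Scott sets $\mathscr X_\alpha$, by recursion on $\omega_1$

**Proposition 7.1.** There are $g_\alpha:\omega\to2^{<\omega}$ $(\alpha<\omega_1)$ and an increasing sequence of countable Scott sets $\mathscr X_\alpha$ $(\alpha<\omega_1)$ such that $A,z^{(n)}\in\mathscr X_0$ for all $n$; $C\notin\mathscr X_\alpha$; $g_\beta\in\mathscr X_\alpha$ for $\beta<\alpha$; and $g_F$ is $z$-generic for every finite $F\subseteq\omega_1$.

*Proof.* **Step 1: the start and the limits.** The countable ideal $\{B:\exists n\ B\le_TA\oplus z^{(n)}\}$ omits $C$ by Lemma 5.2. Lemma 5.1 gives a countable Scott set $\mathscr X_0$ that contains it and omits $C$. At limits take unions; all requirements are preserved, since each of them concerns one set or one finite $F$.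

For the successor step suppose $\mathscr X_\alpha$ and $g_\beta$ $(\beta<\alpha)$ are given, with $g_F$ $z$-generic for all finite $F\subseteq\alpha$. We construct $g_\alpha$ and then $\mathscr X_{\alpha+1}$. Enumerate $\alpha=\{\beta_0,\beta_1,\dots\}$ and let $F_i=\{\beta_j:j<i\}$ (with $F_i=\alpha$ for large $i$ if $\alpha$ is finite).

**Step 2: states.** This step sets up finite approximations to $g_\alpha$, each with a promise to be good together with the first $i$ old functions. A *state* is $(\gamma,i)$ with $\gamma$ a finite sequence from $2^{<\omega}$ and $|\gamma|\ge m_{F_i}$. Let $(\gamma',i')\le(\gamma,i)$ iff $\gamma'\supseteq\gamma$, $i'\ge i$, and for all $|\gamma|\le k<|\gamma'|$ the column $(g_{F_i}(k),\gamma'(k))$ over $F_i\cup\{\alpha\}$ is good. This is transitive, since columns good over $F_{i'}\cup\{\alpha\}$ restrict by (O1) to columns good over $F_i\cup\{\alpha\}$.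

A state can always be prolonged. For $k\ge|\gamma|\ge m_{F_i}$ the column $g_{F_i}(k)$ is good, and the string $C{\restriction}(|F_i|+1)$ has agreement length $|F_i\cup\{\alpha\}|$, so by (O2) we may append this string. Hence $|\gamma|$ can be made arbitrarily large; once $|\gamma|\ge m_{F_{i+1}}$, we may raise $i$ to $i+1$. Start with $(\emptyset,0)$ and build a decreasing sequence of states with $|\gamma|\to\infty$ and $i\to\infty$. Let $g_\alpha$ be the union of the $\gamma$'s. By (O1),

$$\text{if }(\gamma,i)\text{ is in the sequence, all columns }(g_{F_i}(k),g_\alpha(k))\text{ with }k\ge|\gamma|\text{ are good.}\tag{2}$$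

Along the way we meet the following countably many requirements.

**Step 3: $\Phi_e^{x\oplus g_\alpha}\ne C$, for $x\in\mathscr X_\alpha$ and $e\in\omega$.** This keeps $C$ out of the next Scott set. Given $(\gamma,i)$, let $Q=\{\gamma':(\gamma',i)\le(\gamma,i)\}$. By (O3), $Q\le_Tg_{F_i}\in\mathscr X_\alpha$. If some $\gamma'\in Q$ and $m$ satisfy $\Phi_e^{x\oplus\gamma'}(m){\downarrow}\ne C(m)$, pass to $(\gamma',i)$. Otherwise all values that converge for elements of $Q$ are correct. If for every $m$ some $\gamma'\in Q$ made $\Phi_e^{x\oplus\gamma'}(m)$ converge, searching $Q$ would give $C\le_Tx\oplus g_{F_i}$, so $C\in\mathscr X_\alpha$, a contradiction. So for some $m$ no $\gamma'\in Q$ gives convergence. All initial segments of $g_\alpha$ that extend $\gamma$ will be in $Q$, so $\Phi_e^{x\oplus g_\alpha}(m){\uparrow}$.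

**Step 4: condition (2) of Definition 6.1 for $g_{F\cup\{\alpha\}}$ and $W\subseteq P_{F\cup\{\alpha\}}$ arithmetical in $z$, for finite $F\subseteq\alpha$.** The difficulty is that our promise concerns a set $F_i$ that may be larger than $F$, and that the old functions are already fixed. The remedy is to translate $W$ into a set $V$ of conditions for the old functions and to use their genericity.

First raise $i$ so that $F\subseteq E:=F_i$. Let $(\gamma,i)$ be the state and $N=|\gamma|$. Let $V$ be the set of $p\in P_E$ with $|p|\ge N$ for which there is $\gamma'\supseteq\gamma$ with $|\gamma'|=|p|$ such that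

* the columns $(p(k),\gamma'(k))$ over $E\cup\{\alpha\}$ are good for $N\le k<|p|$, and
* $(p{\restriction}F,\gamma')\in W$, where $(p{\restriction}F,\gamma')$ is the sequence of columns $(p(k){\restriction}F,\gamma'(k))$, $k<|p|$.

Since $W$ is arithmetical in $z$ and goodness is decidable, $V$ is arithmetical in $z$. Since $E\subseteq\alpha$ is finite, $g_E$ is $z$-generic. So one of two things happens.

*First alternative: $g_E{\restriction}m\in V$ for some $m\ge m_E$.* Take a witness $\gamma'$. The first item says $(\gamma',i)\le(\gamma,i)$; pass to $(\gamma',i)$. Then $g_{F\cup\{\alpha\}}{\restriction}m=(g_F{\restriction}m,\gamma')\in W$.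

*Second alternative: there is $m\ge m_E$ with no $q\le g_E{\restriction}m$ in $V$.* This persists for larger $m$, so we may take $m\ge N$. Extend $\gamma$ to $\gamma'$ of length $m$ by values $C{\restriction}(|E|+1)$ and pass to $(\gamma',i)$, which is allowed by Step 2. We claim that no $w\le p':=(g_F(k),\gamma'(k))_{k<m}=g_{F\cup\{\alpha\}}{\restriction}m$ is in $W$. Suppose $w$ is such. Define $q\in P_E$ and $\gamma''$, both of length $|w|$:

* for $k<m$: $q(k)=g_E(k)$ and $\gamma''(k)=\gamma'(k)$;
* for $m\le k<|w|$: $q(k){\restriction}F=w(k){\restriction}F$, $q(k)(\beta)=C{\restriction}(|E|+1)$ for $\beta\in E\setminus F$, and $\gamma''(k)=w(k)(\alpha)$.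

For $k\ge m$ the column $w(k)$ is good over $F\cup\{\alpha\}$. The column $(q(k),\gamma''(k))$ extends it to $E\cup\{\alpha\}$ by strings of agreement length $|E|+1=|E\cup\{\alpha\}|$, so it is good by (O2). By (O1) $q(k)$ is then good over $E$; hence $q\le g_E{\restriction}m$. For $N\le k<m$ the column $(q(k),\gamma''(k))=(g_E(k),\gamma'(k))$ is good because $(\gamma',i)\le(\gamma,i)$. Finally $(q{\restriction}F,\gamma'')=w\in W$, and $|q|=|w|\ge m\ge N$. So $\gamma''$ witnesses $q\in V$, contradicting the choice of $m$.

In both alternatives $|\gamma'|=m$, and by (2) and (O1) all columns of $g_{F\cup\{\alpha\}}$ from position $m$ on will be good. So $m\ge m_{F\cup\{\alpha\}}$, and condition (2) of Definition 6.1 holds for $W$.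

**Step 5: closing the stage.** Since $i\to\infty$, every finite $F\subseteq\alpha$ is eventually contained in $F_i$, so by (2) and (O1) condition (1) of Definition 6.1 holds for all $F\cup\{\alpha\}$. Together with Step 4, $g_F$ is $z$-generic for all finite $F\subseteq\alpha+1$. By Step 3 the countable Turing ideal $\{B:\exists x\in\mathscr X_\alpha\ B\le_Tx\oplus g_\alpha\}$, which contains $\mathscr X_\alpha$ and $g_\alpha$, omits $C$. Let $\mathscr X_{\alpha+1}$ be a countable Scott set that extends it and omits $C$, by Lemma 5.1. $\square$

Put
$$\mathscr X=\bigcup_{\alpha<\omega_1}\mathscr X_\alpha,\qquad Y_\alpha=\bigcup\{\mathrm{Arith}(z\oplus g_F):F\subseteq\alpha\text{ finite}\},\qquad Y=\bigcup_{\alpha<\omega_1}Y_\alpha.$$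

* $\mathscr X$ is a Scott set, as the union of an increasing chain of Scott sets; $A\in\mathscr X$; and $C\notin\mathscr X$.
* $Y_0=\mathrm{Arith}(z)$. Each $Y_\alpha$ is countable. It is arithmetically closed, since $\mathrm{Arith}(z\oplus g_F)\cup\mathrm{Arith}(z\oplus g_{F'})\subseteq\mathrm{Arith}(z\oplus g_{F\cup F'})$. The $Y_\alpha$ increase, $Y_\lambda=\bigcup_{\alpha<\lambda}Y_\alpha$ at limits, and $Y$ is arithmetically closed.
* $Y\subseteq\mathscr X$: by Lemma 6.2 each $B\in Y$ satisfies $B\le_Tz^{(n)}\oplus g_F$ for some $n,F$, and $z^{(n)},g_F\in\mathscr X$.
* $g_\alpha\in Y_{\alpha+1}$. By condition (1) of Definition 6.1 the family $(g_\beta)_{\beta<\omega_1}$ is eventually good.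

## 8. A model of size $\aleph_1$ with standard system $Y$

**Lemma 8.1.** If $K_0$ is a countable nonstandard model of PA and $S\supseteq\mathrm{SSy}(K_0)$ is a countable Scott set, there is a countable $K_1\succ K_0$ with $\mathrm{SSy}(K_1)=S$.

*Proof.* Enumerate $S=\{D_0,D_1,\dots\}$ and build a countable elementary chain that starts with $K_0$ and has standard systems inside $S$. At step $j$ apply EL to get an elementary extension with standard system inside $S$ that codes $D_j$, and pass to a countable elementary submodel that contains the previous model and a code of $D_j$; its standard system is still inside $S$. Let $K_1$ be the union of the chain. A set coded in $K_1$ is coded in some model of the chain, so $\mathrm{SSy}(K_1)=S$. $\square$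

In the uses below $S$ is arithmetically closed. Then Lemma 3.1 with $\mathscr Z=S$ can replace EL at each step, since the current model is countable and so has a countable standard system.

**Step 1: the chain.** We build a continuous elementary chain of countable models $M_\alpha$ $(\alpha<\omega_1)$ with $\mathrm{SSy}(M_\alpha)=Y_\alpha$, adding at each successor a nonstandard element below all old ones.

* Since $\mathrm{SSy}(K)\subseteq\mathrm{Arith}(z)=Y_0$, Lemma 8.1 gives a countable $M_0\succ K$ with $\mathrm{SSy}(M_0)=Y_0$.
* Given $M_\alpha$, Lemma 8.1 gives a countable $M'\succ M_\alpha$ with $\mathrm{SSy}(M')=Y_{\alpha+1}$. Apply Lemma 3.1 to $M'$ with $S=\mathscr Z=Y_{\alpha+1}$ (and any $D\in Y_{\alpha+1}$). This gives a countable $M_{\alpha+1}\succ M'$ with $Y_{\alpha+1}\subseteq\mathrm{SSy}(M_{\alpha+1})\subseteq Y_{\alpha+1}$ and a nonstandard element below $M'\setminus\omega\supseteq M_\alpha\setminus\omega$.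
* At limits take unions; the standard system of the union is $\bigcup_{\alpha<\lambda}Y_\alpha=Y_\lambda$.

**Step 2: properties of the union.** We check what Proposition 4.1 needs. Let $M=\bigcup_{\alpha<\omega_1}M_\alpha$, so $M\succ K$. The chain is strictly increasing, because the new small element of $M_{\alpha+1}$ is not in $M_\alpha$. So $|M|=\aleph_1$. Also $\mathrm{SSy}(M)=Y\subseteq\mathscr X$. Property $(\ast)$ holds: a countable subset of $M\setminus\omega$ lies in some $M_\alpha$, and $M_{\alpha+1}$ contains a nonstandard lower bound of it. We have $C\notin\mathscr X$, $A\in\mathscr X$ and $C\le_TA'$. The eventually good family $(g_\beta)_{\beta<\omega_1}$ lies in $Y=\mathrm{SSy}(M)$. By Proposition 4.1,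

$$\text{no }N\succ M\text{ has }A\in\mathrm{SSy}(N)\subseteq\mathscr X.\tag{3}$$

**Step 3: cardinalities.** We verify the sizes claimed in Theorem A. Each $\mathscr X_\alpha$ is countable, so $|\mathscr X|\le\aleph_1$. The family $\mathrm{SSy}(M)=Y$ is arithmetically closed. If it were countable, Theorem B would give an $N$ contradicting (3). So $Y$ is uncountable, and $|\mathrm{SSy}(M)|=|\mathscr X|=\aleph_1$. This proves Theorem A for $\kappa=\aleph_1$.

## 9. End extensions and all uncountable cardinals

**Completion of the proof of Theorem A.** It remains to enlarge $M$ without changing its standard system. The MacDowell–Specker theorem says that every model of PA has a proper elementary end extension of the same cardinality. Iterating it, with unions at limits, we obtain an elementary end extension $M^\kappa$ of $M$ of cardinality $\kappa$, for any uncountable $\kappa$.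

We claim $\mathrm{SSy}(M^\kappa)=\mathrm{SSy}(M)$. The inclusion $\supseteq$ is clear. Let $c\in M^\kappa$ code $B$ and let $d\in M\setminus\omega$. Then $c\bmod2^d<2^d\in M$, so $c\bmod 2^d\in M$ because $M^\kappa$ is an end extension. The number $c\bmod2^d$ has the same binary digits as $c$ at all positions below $d$, in particular at all standard positions. So it codes $B$, and $B\in\mathrm{SSy}(M)$.

Finally, any $N\succ M^\kappa$ is also an elementary extension of $M$. By (3), no $N\succ M^\kappa$ has $A\in\mathrm{SSy}(N)\subseteq\mathscr X$. So $M^\kappa\succ K$, together with the same $\mathscr X$ and $A$, is as required. $\blacksquare$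

*Remark on the hypotheses.* The $\mathscr X$ constructed here is not arithmetically closed, because $A\in\mathscr X$ but $A'\notin\mathscr X$; Case (ii) of Proposition 4.1 depends on exactly this. Two restricted questions are not settled by these arguments: the one for arithmetically closed $\mathscr X$ with $\mathrm{SSy}(M)$ uncountable, and the one for uncountable $M$ with $\mathrm{SSy}(M)$ countable where neither $\mathrm{SSy}(M)$ nor $\mathscr X$ is arithmetically closed. Neither is needed for the question as posed, to which the answer is that the uncountable form of Ehrenfeucht's Lemma is refuted in ZFC.
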